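
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\numberwithin{equation}{section}

\title{Perturbing constant job sizes in the $M/G/K$ queue}


\begin{abstract}
Fix the number $K$ of servers, the load $\rho<1$ and the squared coefficient of variation $C^2$ of the job sizes in an $M/G/K$ queue, and let $W_h^{C^2}$ be the supremum of the stationary mean waiting time. It was conjectured that $W_h^{C^2}=(C^2+1)\,\mathbf E[W^{M/D/K}]$, where $M/D/K$ is the queue with constant job sizes. We show that this is false for every $K\ge2$: if $\rho$ is close enough to $1$, then $W_h^{C^2}>(C^2+1)\,\mathbf E[W^{M/D/K}]$ for every $C^2>0$. In heavy traffic and for small $C^2$, the relative increase of $W_h^{C^2}$ over $\mathbf E[W^{M/D/K}]$ exceeds the conjectured one by a factor that grows at least like $\sqrt{K}$. The proof computes the derivative of the mean wait when a small fraction of unit jobs is changed to size $1\pm y$, and shows that in heavy traffic nearly simultaneous service starts are rarer in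 $M/D/K$ than they would be for independent uniform phases of the servers.
\end{abstract}

\section{The question and the results}

In the $M/G/K$ queue, jobs arrive in a Poisson process of rate $\lambda>0$, wait in one first-come-first-served queue, and are served by $K\ge1$ identical servers. The job sizes are independent copies of a variable $X\ge0$ with law $G$ and $\mathbf E[X]=1$. The load is $\rho=\lambda/K$, and we assume $\rho<1$. Let $\mathbf E[W^{M/G/K}]$ be the stationary mean waiting time (time in queue), and let $C^2=\mathrm{Var}(X)/\mathbf E[X]^2$. We ask how large the mean wait can be when only $K$, $\lambda$ and $C^2$ are given: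
\[
W_h^{C^2}=\sup\bigl\{\mathbf E[W^{M/G/K}]:\ G\text{ on }[0,\infty),\ \mathbf E[X]=1,\ \mathrm{Var}(X)=C^2\bigr\},
\]
with $K$ and $\lambda$ fixed. Write $W_D=\mathbf E[W^{M/D/K}]$ for the mean wait when all jobs have size $1$, with the same $K$ and $\lambda$.

\begin{conjecture}[{\cite[Conjecture 7.1]{source}}]
For any $\rho<1$ and finite $C^2$, $W_h^{C^2}=(C^2+1)\,W_D$.
\end{conjecture}

The guess is natural. For $K=1$ the Pollaczek--Khinchine formula $\mathbf E[W^{M/G/1}]=\lambda\mathbf E[X^2]/(2(1-\rho))$ gives exactly $(C^2+1)W_D$, whatever $G$ is. For $C^2=0$ there is nothing to prove. For every $K$ one inequality holds. Put $p=1/(1+C^2)$ and let a job have size $1/p$ with probability $p$ and size $0$ otherwise, so that the mean is $1$ and the second moment is $1/p=1+C^2$. A job of size $0$ leaves its server at the instant it enters, and delays nobody. The other jobs form an $M/D/K$ queue in which time is stretched by the factor $1/p$, and jobs of both kinds find the same distribution of states. So the mean wait is $W_D/p$, and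
\begin{equation}\label{eq:easy}
W_h^{C^2}\ge(C^2+1)\,W_D\qquad\text{for all }K,\ \rho,\ C^2
\end{equation}
(proved in Lemma~\ref{lem:zero}). The conjecture says that this concentration at $0$ is the worst case.

We show that, in heavy traffic, it is not. There a small amount of variability is spent better on nearly unit jobs, a few of size $1+y$ and as many of size $1-y$. Let
\[
q(u)=\Bigl[\sum_{i=0}^{K-1}\frac{(K-1)!}{(K-1-i)!\,u^i}\Bigr]^{-1}\quad(u>0),\qquad q_K=q(K).
\]

\begin{theorem}\label{thm:main}
Let $K\ge2$. There is $\rho_K<1$ such that for all $\rho\in(\rho_K,1)$ and all $C^2\in(0,\infty)$,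
\[
W_h^{C^2}>(C^2+1)\,\mathbf E[W^{M/D/K}].
\]
\end{theorem}

\begin{theorem}\label{thm:size}
For $K\ge2$,
\[
\liminf_{\rho\uparrow1}\ \liminf_{C^2\downarrow0}\ \frac{W_h^{C^2}-W_D}{C^2\,W_D}\ \ge\ Kq_K\ >\ 1,
\qquad
Kq_K\ \ge\ \frac{K}{1+\sqrt{\pi K/2}}\ \xrightarrow[K\to\infty]{}\ \infty .
\]
\end{theorem}

The conjecture would make the ratio in Theorem~\ref{thm:size} identically $1$. The two statements about $q_K$ are elementary. At $u=K$ the $i$-th term of the sum is $\prod_{t=1}^i(1-\frac tK)$. It equals $1$ for $i=0$ and is less than $1$ for $i\ge1$, so the sum is less than $K$ and $q_K>1/K$ when $K\ge2$. Moreover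
\[
\frac1{q_K}=\sum_{i=0}^{K-1}\prod_{t=1}^i\Bigl(1-\frac tK\Bigr)\le\sum_{i\ge0}e^{-i(i+1)/(2K)}\le\sum_{i\ge0}e^{-i^2/(2K)}\le1+\int_0^\infty e^{-t^2/(2K)}\,dt=1+\sqrt{\pi K/2}.
\]
For example, $2q_2=\frac43$ and $3q_3=\frac{27}{17}$.

We do not determine whether equality holds in \eqref{eq:easy} when $K\ge2$ and $\rho$ is not close to $1$.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:two} explains the idea for two servers. Section~\ref{sec:prelim} collects the facts about the queue that we need. It includes the extension of \eqref{eq:easy} by which a violation at one value of $C^2$ yields violations at all larger values. Sections~\ref{sec:one} and \ref{sec:derivative} compute the derivative of the mean wait at constant job sizes, and Section~\ref{sec:lower} bounds it below in terms of the frequency of nearly simultaneous service starts in $M/D/K$. Section~\ref{sec:spread} bounds that frequency above, and Section~\ref{sec:proofs} concludes. The fraction $\varepsilon$ of perturbed jobs tends to $0$ before $\rho\to1$.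

\section{Two servers}\label{sec:two}

This section is heuristic and is not used later. Let $K=2$ and let $\rho$ be close to $1$, so that $\lambda\approx2$ and busy periods are long. Let all jobs have size $1$. Suppose that job $0$ starts at time $\sigma_0$, deep inside a busy period, and that the other server becomes free at $\sigma_0+\varphi$ with $0\le\varphi\le1$.

\medskip
\noindent\textbf{The cost of a perturbation.} Change the size of job $0$ to $1+x$ with $0<x<1$. Measured from $\sigma_0$, jobs $1,2,3,4,5,\dots$ start at
\[
\begin{array}{lllllll}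
\text{size }1: & \varphi, & 1, & 1+\varphi, & 2, & 2+\varphi, &\dots\\
\text{size }1+x,\ x<\varphi: & \varphi, & 1+x, & 1+\varphi, & 2+x, & 2+\varphi, &\dots\\
\text{size }1+x,\ x>\varphi: & \varphi, & 1+\varphi, & 1+x, & 2+\varphi, & 2+x, &\dots
\end{array}
\]
as long as the queue does not run empty. Increase $x$ by $dx$. The starts at the server that held job $0$ (the \emph{tagged} server) all move by $dx$, until that server is free when its next job arrives. So the marginal cost, in total waiting time, is the number $N(x)$ of jobs started late at the tagged server. If $x<\varphi$, these are jobs $2,4,6,\dots$, and $N(x)$ is the first $i$ with $a_{2+2i}\ge\sigma_0+1+x+i$, where $a_n$ is the arrival time of job $n$. If $x>\varphi$, they are jobs $3,5,7,\dots$, and $a_{2+2i}$ is replaced by $a_{3+2i}$. For size $1-x$ the tagged server starts jobs $2,4,6,\dots$ if $1-x>\varphi$, and jobs $1,3,5,\dots$ if $1-x<\varphi$. By Wald's identity, the first $i$ with $a_{k+2i}\ge r+i$ has mean about $\frac1{1-\rho}(r-\frac k2+\text{mean overshoot})$, and for large $r$ the mean overshoot hardly depends on $k$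 and $r$. Hence
\[
\mathbf E[N(x)-N(-x)]\approx\frac1{1-\rho}\Bigl[2x-\tfrac12P(\varphi\le x)-\tfrac12P(\varphi>1-x)\Bigr].
\]
If job $0$ gets size $1+y$ or $1-y$ with probability $\frac12$ each, the mean total wait changes by $\frac12\int_0^y\mathbf E[N(x)-N(-x)]\,dx$.

\medskip
\noindent\textbf{The benchmark.} If $\varphi$ were uniform on $[0,1]$, the bracket would be $x$ and the change would be $\frac{y^2}{4(1-\rho)}$. Perturbing a fraction $\varepsilon$ of the jobs produces $C^2=\varepsilon y^2$, so the conjecture allows an increase of $y^2W_D$ per perturbed job, and Kingman's bound \eqref{eq:kingman} says that this is at most about $\frac{y^2}{4(1-\rho)}$. So already with uniform phases the cost would be at least what the conjecture allows, to this order. \emph{The conjecture fails if nearly equal phases are rarer than under the uniform law.}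

\medskip
\noindent\textbf{Phases repel.} In $M/D/2$ the start times satisfy $\sigma_n=\sup_{i\ge0}(a_{n-2i}+i)$. Let the supremum for $\sigma_{-1}$ be attained at $a_m+i$. If $\sigma_0-\sigma_{-1}\le x$, the terms of the supremum for $\sigma_0$ must not exceed $a_m+i+x$. Compare with the terms for jobs up to $m+1$. First, job $m+1$ arrives within $x$ after job $m$, which has probability about $2x$. Second, $a_m-a_{m+1-2l}\ge l-x$ for all $l\ge1$. The maximality of $a_m+i$ for $\sigma_{-1}$ alone requires only $a_m-a_{m-2l}\ge l$, with one more exponential gap on the left. The ratio of the two probabilities turns out to be, for small $x$, about $1-\pi_2$. Here $\pi_2$ is the probability that a certain path, which climbs exponential stages in blocks of two and drops by $1$ after each block, passes a certain level during the \emph{second} stage of a block. From depth $d$ below the level, the path passes it in the first or second stage of the block with probability $e^{-\lambda d}$ or $e^{-\lambda d}\lambda d$, respectively, and blocks start at depth $d\ge1$ (up to $O(x)$). So the second stage is at least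 about $\lambda\approx2$ times as likely as the first, and $\pi_2$ is at least about $\frac23=q_2$. Thus $P(\sigma_0-\sigma_{-1}\le x)$ is at most about $\frac23x$, whereas a uniform phase gives $x$. The same bound holds for $P(\varphi\le x)$ and $P(\varphi>1-x)$, the bracket is at least about $\frac43x$, and the cost exceeds what the conjecture allows by a factor of at least about $\frac43=2q_2$.

For general $K$, independent uniform phases give the same benchmark, and the argument replaces $1/K$ by $q_K$: the last of $K$ stages is the likeliest place for the passage, so its probability exceeds the average $1/K$.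

\section{The queue as a recursion}\label{sec:prelim}

Let $a_n$ be the arrival epochs. The gaps $T_n=a_n-a_{n-1}$ are i.i.d.\ $\mathrm{Exp}(\lambda)$, $\lambda=K\rho$, and independent of the i.i.d.\ sizes $X_n$. We write $\Gamma_n$ for the sum of the first $n$ terms of an i.i.d.\ $\mathrm{Exp}(\lambda)$ sequence.

\subsection{The Kiefer--Wolfowitz recursion}

The state is a multiset of $K$ \emph{ready times}, one for each server. Job $n$ removes the smallest element $u$, starts at $\sigma_n=\max(a_n,u)$, waits $W_n=\sigma_n-a_n$, and inserts $\sigma_n+X_n$. We use three properties.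

\smallskip
\noindent\textbf{(P1) Truncation.} Replacing elements $u$ by $\max(u,a)$ has no effect on jobs arriving at or after time $a$. Indeed $u\mapsto\max(u,a)$ preserves order, and $\max(a_n,\max(u,a))=\max(a_n,u)$ if $a_n\ge a$; so two states with the same truncation at $a$ have the same future. Hence all that matters to jobs $n,n+1,\dots$ is the ordered vector $w_n$ of the values $(u-a_n)^+$, which we call the \emph{state found by job $n$}. Its first coordinate is $W_n$. The system is \emph{empty} at job $n$ if $w_n=0$.

\smallskip
\noindent\textbf{(P2)} $\sigma_n$ is nondecreasing in $n$. Indeed $a_n$ is, and the minimum of the multiset never decreases, since the inserted element is at least the removed one.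

\smallskip
\noindent\textbf{(P3) Monotonicity and continuity.} Removing the smallest entry $u$ of a sorted vector, inserting $\max(a_n,u)+X_n$ and sorting again is nondecreasing in every variable. In sup norm the output changes by at most the change of the vector plus the change of $X_n$. Hence each start time is a nondecreasing Lipschitz function of the initial ready times and of the sizes.

\subsection{Stationary versions}

If $\lambda\mathbf E[X]<K$, the Kiefer--Wolfowitz--Loynes theorem states the following. When the system is started empty at job $-m$, the vector $w_0$ is nondecreasing in $m$ and converges a.s.\ to a finite limit as $m\to\infty$. The limits for all $n\in\mathbb Z$ form a stationary version of the recursion. It is a function of the i.i.d.\ input, commuting with shifts, and hence ergodic; the first coordinate has the stationary law of the wait. By construction it dominates every system started empty. By monotone convergence, $\mathbf E[W_n]\uparrow\mathbf E[W]$ for a system started empty at job $1$.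

In the stationary version $P(w_n=0)>0$, because $T_n$ is unbounded and independent of the finite state after job $n-1$. By ergodicity, a.s.\ $w_n=0$ for infinitely many $n\to-\infty$ and infinitely many $n\to+\infty$. If a system is empty at some job, so is every system that it dominates. Two systems with the same input that are both empty at some job coincide from there on.

\subsection{Constant sizes}

\begin{lemma}\label{lem:cyclic}
Suppose the ready times are $u_1\le\dots\le u_K\le u_1+1$ and jobs $1,2,\dots$ have size $1$. Then, with ties listed suitably, job $j$ removes $u_j$ for $j\le K$, and job $n+K$ removes the element inserted by job $n$, for all $n\ge1$.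
\end{lemma}

\begin{proof}
We keep the elements in a list: each job removes the first entry and appends its insertion at the end. The list stays sorted, since the appended $\sigma_n+1$ is at least all earlier $\sigma_{n'}+1$ by (P2), and at least $u_1+1\ge u_K$. So the first entry is always the smallest.
\end{proof}

Consider the stationary $M/D/K$ queue, empty at job $n_0$. By (P1) we may take all ready times there to be $a_{n_0}$. By Lemma~\ref{lem:cyclic}, $\sigma_n=a_n$ for $n_0\le n<n_0+K$ and $\sigma_n=\max(a_n,\sigma_{n-K}+1)$ for $n\ge n_0+K$. Iterating down to one of the jobs $n_0,\dots,n_0+K-1$, and letting $n_0\to-\infty$ along empty jobs, we get for all $n$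
\begin{equation}\label{eq:sup}
\sigma_n=\max(a_n,\sigma_{n-K}+1),\qquad \sigma_n=\sup_{i\ge0}\,(a_{n-Ki}+i).
\end{equation}
So the stationary wait is distributed as the supremum over $i\ge0$ of a random walk started at $0$ with step $\xi=1-\Gamma_K$, where $\mathrm{Var}\,\xi=K/\lambda^2=1/(K\rho^2)$ and $|\mathbf E\xi|=(1-\rho)/\rho$. Kingman's bound $\mathbf E[\sup]\le\mathrm{Var}\,\xi/(2|\mathbf E\xi|)$ gives
\begin{equation}\label{eq:kingman}
W_D\le\frac1{2K\rho(1-\rho)} .
\end{equation}
Moreover, with $W_0$ the stationary wait of job $0$ in $M/D/K$,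
\begin{equation}\label{eq:heavy}
W_0\to\infty\quad\text{in probability as }\rho\uparrow1 .
\end{equation}
Indeed, let $w\ge0$. For every $n$, $P(W_0\le w)\le P(\max_{i\le n}(i-\Gamma_{Ki})\le w)$. As $\rho\uparrow1$ the right side tends to its value at $\lambda=K$, and this tends to $0$ as $n\to\infty$, because a nondegenerate mean-zero random walk has supremum $+\infty$ a.s.

\subsection{Jobs of size zero}

\begin{lemma}\label{lem:zero}
Let $G$ have mean $1$, no atom at $0$ and finite squared coefficient of variation $C_0^2$, and let $\mathbf E[W_G]$ be its stationary mean wait. For finite $C^2\ge C_0^2$ put $p=\frac{1+C_0^2}{1+C^2}$, and let $\tilde X=X/p$ with probability $p$ (where $X\sim G$) and $\tilde X=0$ otherwise. Then $\tilde X$ has mean $1$ and squared coefficient of variation $C^2$, and its stationary mean wait at the same arrival rate is $\mathbf E[\tilde W]=\mathbf E[W_G]/p$.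
\end{lemma}

\begin{proof}
The mean is $1$, and $\mathbf E[\tilde X^2]=(1+C_0^2)/p=1+C^2$. A job of size $0$ removes $u$ and inserts $\max(a_n,u)$, so by (P1) it has no effect on later jobs. Since $G$ has no atom at $0$, each job is nonzero with probability exactly $p$. The nonzero jobs therefore form a queue with arrival rate $p\lambda$ and sizes $X/p$. This is the queue of $G$ with time stretched by $1/p$, and its mean wait is $\mathbf E[W_G]/p$.

Start the full system empty at job $1$, and the system of nonzero jobs empty at the first of them. The waits of the nonzero jobs agree. Each system coincides with its own stationary version from the first empty job of the latter on, so the ergodic theorem (for nonnegative variables) applies to both. In the full system, $\frac1n\sum_{j\le n}\tilde W_j\mathbf 1\{\tilde X_j>0\}$ converges a.s.\ to $\mathbf E[\tilde W_0\mathbf 1\{\tilde X_0>0\}]=p\,\mathbf E[\tilde W]$, since the size of a job is independent of the state it finds. Computed in the system of nonzero jobs, which are a fraction $p$ of all jobs, the limit of the same averages is $p\cdot\mathbf E[W_G]/p$.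 The two limits agree.
\end{proof}

With $X\equiv1$ this gives \eqref{eq:easy}. It also has the following consequence. For $G$ without atom at $0$ and with squared coefficient of variation $C_0^2$,
\begin{equation}\label{eq:transfer}
\text{if }\ \mathbf E[W_G]>(1+C_0^2)W_D,\ \text{ then }\ W_h^{C^2}>(1+C^2)W_D\ \text{ for every finite }C^2\ge C_0^2 ,
\end{equation}
because $W_h^{C^2}\ge\mathbf E[W_G]/p=\mathbf E[W_G]\frac{1+C^2}{1+C_0^2}$. So it suffices to violate the conjecture for arbitrarily small $C^2$, by distributions without atom at $0$.

\section{One perturbed job}\label{sec:one}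

\emph{In Sections~\ref{sec:one}--\ref{sec:lower} we assume $K\ge2$, $\rho\in[\frac12,1)$ and $0<y<\frac12$.} We change the size of a single job and follow the effect through the queue.

\subsection{The tagged element}

Let job $0$ arrive at $a_0=0$ and find a state which we write as $w=(\sigma_0,r_1,\dots,r_{K-1})$. Job $0$ then starts at $\sigma_0$, and the $r_j$ are the ready times of the other servers, truncated at time $0$. Call the state \emph{admissible} if
\begin{equation}\label{eq:adm}
\sigma_0\le r_j\le\sigma_0+1+y\qquad(1\le j\le K-1),
\end{equation}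
and a \emph{$D$-state} if $\sigma_0\le r_j\le\sigma_0+1$ for all $j$. States produced by earlier jobs of sizes in $\{1-y,1,1+y\}$, started empty or stationary, are admissible: job $0$ takes the smallest element, and each $r_j$ is $0$ or was inserted by an earlier job $k$ as $\sigma_k+X_k\le\sigma_0+1+y$. Likewise all states in $M/D/K$ are $D$-states.

Let job $0$ have size $1+x$, $|x|\le y$, and let all later jobs have size $1$. Put $z=\sigma_0+1+x$ and tag the element $z$ that job $0$ inserts. Whenever the tagged element is removed, tag the element inserted in its place. In a tie, the tagged element is removed first, say. The tagged element is removed infinitely often; otherwise each later job would remove one of the other $K-1$ elements and replace it by one larger by at least $1$, and these would all exceed the tagged one eventually. Let $n_0<n_1<\cdots$ be the jobs that remove the tagged element, and let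
\[
N(x)=\min\{i\ge0:\ a_{n_i}\ge z+i\},\qquad N_M(x)=\#\{i<N(x):\ n_i\le M\},
\]
where $N(x)=\infty$ if there is no such $i$ (Lemma~\ref{lem:compare} excludes this up to null events). We write $N$ for $N(x)$. By induction, for $i\le N$ the tagged element has value $z+i$ when job $n_i$ removes it, and for $i<N$ job $n_i$ starts at $z+i$ and inserts $z+i+1$. Job $n_N$ starts at its own arrival. So $N$ is the number of jobs that wait for the tagged server before it first waits for a job.

Until job $n_N$, all untagged elements lie in the countable set
\[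
\mathcal S=\{r_j+i:\ 1\le j\le K-1,\ i\ge0\}\cup\{a_n+i:\ n,i\ge0\},
\]
which does not depend on $x$. Call $x$ \emph{generic} if no $z+i$ $(i\ge0)$ lies in $\mathcal S$. For fixed $w$ and arrivals, all but countably many $x$ are generic. Hence, by Fubini, when $w$ and the arrivals are random, almost every fixed $x$ is generic with probability $1$. Ties between untagged elements are harmless.

\begin{lemma}\label{lem:slope}
For fixed $w$, fixed arrivals and every $M\ge0$, $\sum_{n=1}^M\sigma_n$ is a continuous, piecewise linear function of $x\in[-y,y]$, with slope $N_M(x)$ off a finite set.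
\end{lemma}

\begin{proof}
Continuity is (P3). Among jobs $1,\dots,M$ the tagged element is removed at most $M$ times. Up to job $n_N$, the only comparisons that involve $x$ are those of some $z+i$ with some $r_j+i'$ or $a_n+i'$, where $0\le i,i',n\le M$. Remove the finitely many $x$ for which two of these coincide. On each remaining interval the outcomes of these comparisons are fixed. So, among jobs $1,\dots,M$, the same jobs remove the tagged element, the same of them wait for it, and all untagged values are constant. Exactly the $N_M(x)$ jobs $n_i\le M$ with $i<N$ start at values $z+i$ moving with slope $1$. Job $n_N$ starts at $a_{n_N}$, and from then on nothing depends on $x$.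
\end{proof}

The arrivals and the wait of job $0$ do not depend on $x$. Hence, if the size of job $0$ changes from $1$ to $1+x$, then $\sum_{n=1}^MW_n$ changes by $\int_0^xN_M(t)\,dt$. Averaging over $x=y$ and $x=-y$ gives the mean change
\begin{equation}\label{eq:Phi}
\Phi_M(w)=\tfrac12\int_0^y\mathbf E_w\bigl[N_M(x)-N_M(-x)\bigr]\,dx ,
\end{equation}
where $\mathbf E_w$ is expectation over the later arrivals, given the state $w$ found by job $0$.

\subsection{First-passage times}

We compare $N$ with first-passage times of random walks. For $k\in\{1,\dots,2K-1\}$ and $r>0$ let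
\[
\tau(k,r)=\min\{i\ge0:\ a_{k+Ki}\ge r+i\}.
\]
This is nondecreasing in $r$ and nonincreasing in $k$. The walk $a_{k+Ki}-i$ starts with mean $k/\lambda$ and has steps of mean $\frac K\lambda-1=\frac{1-\rho}\rho>0$, so Wald's identity gives
\begin{equation}\label{eq:wald}
\mathbf E\,\tau(k,r)=\frac\rho{1-\rho}\Bigl(r-\frac k\lambda+\beta(k,r)\Bigr),\qquad \beta(k,r)=\mathbf E\bigl[a_{k+K\tau}-\tau-r\bigr],\quad\tau=\tau(k,r).
\end{equation}
The factor $\rho/(1-\rho)$ is large. To see the difference of two such expectations we must know that the mean overshoots $\beta$ nearly cancel; a mere bound on them would not do.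

\medskip
\noindent\textbf{Climbing paths.} We view such a walk as a path that climbs i.i.d.\ $\mathrm{Exp}(\lambda)$ \emph{stages}, arranged in \emph{blocks}, and drops by $1$ between consecutive blocks. If the path first passes above a level $\ell$ during some stage, then by memorylessness the part of this stage above $\ell$ is $\mathrm{Exp}(\lambda)$, independent of the path before, and all later stages are fresh.

\begin{lemma}\label{lem:overshoot}
$0\le\beta(k,r)\le(2K-1)/\lambda$. There is $c=c(K)\in(0,1)$ such that for all $\rho\in[\frac12,1)$, all $k,k'\in\{1,\dots,2K-1\}$ and $r,r'>0$,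
\[
|\beta(k,r)-\beta(k',r')|\le4(1-c)^{\lfloor\min(r,r')\rfloor}.
\]
\end{lemma}

\begin{proof}
Take the climbing path that starts at level $0$ with a block of $k$ stages, followed by blocks of $K$ stages. At the end of block $i=0,1,\dots$ its height is $a_{k+Ki}-i$. The highest point of a block is its end, so a.s.\ $\tau(k,r)$ is the block in which level $r$ is first passed. For $\ell\ge0$ let $J(\ell)$ be the number of stages remaining, including the current one, in the block in which level $\ell$ is first passed. By memorylessness $(J(\ell))_{\ell\ge0}$ is a homogeneous Markov jump process on $\{1,\dots,2K-1\}$ with $J(0)=k$ and jump rate $\lambda$ in every state. It jumps from $j\ge2$ to $j-1$. From $1$ the block ends, the path drops by $1$ and climbs back to the old height, which it passes in a state drawn from a fixed law (possibly $1$ again, which we count as a jump). Given $J(r)$, the overshoot at the end of the block is a sum of $J(r)$ independent $\mathrm{Exp}(\lambda)$ variables. So $\beta(k,r)=\mathbf E[J(r)\mid J(0)=k]/\lambda$, and the first statement follows.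

From state $j$, exactly $j-1$ jumps lead to state $1$. Hence
\[
P(J(\ell+1)=1\mid J(\ell)=j)\ge e^{-\lambda}\frac{\lambda^{j-1}}{(j-1)!}\ge c,\qquad c=\min_{1\le j\le2K-1,\ K/2\le\lambda\le K}e^{-\lambda}\frac{\lambda^{j-1}}{(j-1)!}\in(0,1).
\]
So the transition kernel over unit length is at least $c\,\delta_1$ from every state, and it contracts the distance $\sup_B|\mu(B)-\nu(B)|$ of two laws by the factor $1-c$. If $r\le r'$, the law of $J(r')$ is the law at level $r$ of the process started from the law of $J(r'-r)$. Hence the laws of $J$ at levels $r$ and $r'$, from any starting states, are at distance at most $(1-c)^{\lfloor r\rfloor}$. As $J$ takes values in $[1,2K-1]$, their means differ by at most $(2K-2)(1-c)^{\lfloor r\rfloor}$. Finally $(2K-2)/\lambda\le(2K-2)\frac2K\le4$.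
\end{proof}

\subsection{Comparison}

We now bound the indices $n_i$, which turns $N$ into first-passage times $\tau$. Part (ii) below makes the cost of one perturbation bounded uniformly in the state and the horizon; part (iii) is the precise comparison from which the phases of the servers enter.

\begin{lemma}\label{lem:compare}
Let $w$ be admissible.
\begin{enumerate}
\item[(i)] For generic $x\in[-y,y]$: $Ki+1\le n_i\le Ki+2K-1$ for all $i\ge0$ with $i\le N(x)$, and, up to null events, $\tau(2K-1,z)\le N(x)\le\tau(1,z)<\infty$.
\item[(ii)] $|\Phi_M(w)|\le C_*$, where $C_*=C_*(K,\rho)$ depends on neither $M$ nor $w$.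
\item[(iii)] Let $w$ be a $D$-state and $0<x\le y$, and put
\[
m_+(x)=\#\{j:\ r_j\le\sigma_0+x\},\qquad m_-(x)=\#\{j:\ r_j>\sigma_0+1-x\}.
\]
If $x$, respectively $-x$, is generic, then
\[
N(x)\ge\tau\bigl(K+m_+(x),\,\sigma_0+1+x\bigr),\quad\text{respectively}\quad N(-x)=\tau\bigl(K-m_-(x),\,\sigma_0+1-x\bigr).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Upper bounds on $n_i$, $i\le N$.} Jobs $1,\dots,n_i$ remove the tagged element $i+1$ times. Follow also the successive replacements of the $j$-th untagged element: at its $s$-th removal its value is at least $r_j+s-1$. Removed values are nondecreasing in the job index, so before job $n_i$ only values at most $z+i$ are removed. Counting the jobs $1,\dots,n_i$ by the element that they remove, we get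
\begin{equation}\label{eq:count}
n_i\le1+i+\sum_{j=1}^{K-1}\bigl(\lfloor z+i-r_j\rfloor+1\bigr)^+ .
\end{equation}
By \eqref{eq:adm}, $z-r_j\le1+x<2$. So each summand is at most $i+2$, and $n_i\le1+i+(K-1)(i+2)=Ki+2K-1$.

In the first case of (iii), $r_j\le\sigma_0+1$, so $0\le z-r_j\le1+x<2$. The summand is $i+2$ if $z-r_j\ge1$, i.e.\ if $r_j\le\sigma_0+x$, and $i+1$ otherwise. Hence $n_i\le1+i+(K-1)(i+1)+m_+(x)=Ki+K+m_+(x)$.

If $i=N<\infty$ and $n_i\le k+Ki$, then $a_{k+Ki}\ge a_{n_i}\ge z+i$, so $\tau(k,z)\le N$. With $k=2K-1$ and $k=K+m_+(x)$ this gives the lower bounds on $N$ in (i) and (iii).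

\emph{Lower bound on $n_i$, $i\le N$.} Clearly $n_0\ge1$. Let $1\le i\le N$. Job $n_{i-1}$ starts at $z+i-1$ and inserts $z+i$. At that moment the other elements are at most $z+i$. Indeed, an element inserted by a job $n\ge1$ is $\sigma_n+1\le\sigma_{n_{i-1}}+1=z+i$, and an initial one is
\[
r_j\le\sigma_0+1+y\le\sigma_0+2-y\le z+1\le z+i .
\]
(Here $y\le\frac12$ is used.) For generic $x$ the inequality is strict, so each of these $K-1$ elements is removed before the tagged one. Hence $n_i\ge n_{i-1}+K$, and $n_i\ge Ki+1$ by induction. The time $\tau(1,z)$ is a.s.\ finite because the drift in \eqref{eq:wald} is positive. If we had $N>i:=\tau(1,z)$, then $a_{n_i}\ge a_{1+Ki}\ge z+i$, contrary to the definition of $N$. So $N\le\tau(1,z)$, and (i) is proved.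

\emph{Bound on $\Phi_M$.} Let $L=\#\{i\ge0:Ki+2K-1\le M\}$. If $i<\min(N,L)$ then $n_i\le Ki+2K-1\le M$, so $N_M\ge\min(N,L)$. If $i<N$ and $n_i\le M$, then $Ki+1\le M$, so $N_M\le\min(N,L')$ with $L'=\#\{i\ge0:Ki+1\le M\}$. Since $Ki+1\ge K(i-2)+2K-1$ we have $L'\le L+2$. Put $z_\pm=\sigma_0+1\pm y$. By (i) and the monotonicity of $\tau$ in $r$, for all generic $x\in[-y,y]$,
\[
\min\bigl(\tau(2K-1,z_-),L\bigr)\le N_M(x)\le2+\min\bigl(\tau(1,z_+),L\bigr).
\]
Since $\tau(1,z_+)\ge\tau(2K-1,z_-)$, it follows that $|N_M(x)-N_M(-x)|\le2+\tau(1,z_+)-\tau(2K-1,z_-)$ for a.e.\ $x$. By \eqref{eq:wald} and the first statement of Lemma~\ref{lem:overshoot}, the right side has mean at most $2+\frac\rho{1-\rho}\bigl(2y+\frac{2K-2}\lambda+\frac{2K-1}\lambda\bigr)$. Insert this into \eqref{eq:Phi} and use $y<\frac12$.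

\emph{The second case of (iii).} Now $z=\sigma_0+1-x$, and all $K$ ready times lie in $[\sigma_0,\sigma_0+1]$. Since $m_-(x)$ of the others exceed the tagged one and none equals it, the tagged one has rank $K-m_-(x)\ge1$. By Lemma~\ref{lem:cyclic}, $n_i=K-m_-(x)+Ki$ for all $i\le N(-x)$, and the definitions of $N(-x)$ and $\tau$ coincide.
\end{proof}

\section{The derivative at constant job sizes}\label{sec:derivative}

Fix $\rho$ and $y$. For $0<\varepsilon<1$ let $G_\varepsilon=(1-\varepsilon)\delta_1+\frac\varepsilon2(\delta_{1+y}+\delta_{1-y})$, which has mean $1$, $C^2=\varepsilon y^2$ and no atom at $0$. Let $\mathbf E[W_\varepsilon]$ be its stationary mean wait. Put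
\[
\Phi_\infty(w)=\tfrac12\int_0^y\mathbf E_w[N(x)-N(-x)]\,dx,\qquad\overline\Phi(\rho,y)=\mathbf E[\Phi_\infty(w^D)],
\]
where $w^D$ is the stationary state found by a job in $M/D/K$. The next statement says that for small $\varepsilon$ the perturbed jobs act separately, each on a fresh $M/D/K$ queue. The bound of Lemma~\ref{lem:compare}(ii), uniform in the horizon $M$, is what allows us to let the number of jobs tend to infinity first.

\begin{proposition}\label{prop:derivative}
$\displaystyle\lim_{\varepsilon\downarrow0}\frac{\mathbf E[W_\varepsilon]-W_D}\varepsilon=\overline\Phi(\rho,y)$.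
\end{proposition}

\begin{proof}
\emph{Coupling.} Choose $\varepsilon_0\in(0,1)$ with $\rho(1+\varepsilon_0y)<1$. Let $U_k$ be uniform on $(0,1)$ and $\zeta_k=\pm1$ fair signs, all independent of each other and of the arrivals. Set
\[
X_k^\varepsilon=1+y\zeta_k\mathbf 1\{U_k<\varepsilon\},\qquad X_k'=1+y\mathbf 1\{U_k<\varepsilon_0\}.
\]
Then $X_k^\varepsilon\sim G_\varepsilon$, and $\max(1,X_k^\varepsilon)\le X_k'$ for $\varepsilon\le\varepsilon_0$. Start the system with sizes $1$ and the system with sizes $X^\varepsilon_k$ empty at job $1$, and let $w_k^D$ and $w_k^\varepsilon$ be the states found by job $k$. Both systems are dominated by the stationary system with sizes $X_k'$, whose states we call $w_k'$; it exists since $\lambda\mathbf E[X']=K\rho(1+\varepsilon_0y)<K$. Let $B_k=\min\{i\ge0:w_{k-i}'=0\}$, which is a.s.\ finite with a law not depending on $k$. If $B_k\le k-1$, both systems are empty at job $k-B_k$; in any case both are empty at job $1$. So if none of the last $\min(B_k,k-1)$ jobs before job $k$ has $U<\varepsilon$, then $w_k^\varepsilon=w_k^D$. Hence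
\[
P(w_k^\varepsilon\ne w_k^D)\le\eta(\varepsilon):=\inf_{L\in\mathbb N}\bigl[P(B_0>L)+L\varepsilon\bigr]\xrightarrow[\varepsilon\downarrow0]{}0 .
\]

\emph{Telescoping.} Let $W_j^\varepsilon$ and $W_j^D$ be the waits in these two systems. Replace the sizes $1$ by $X_1^\varepsilon,\dots,X_n^\varepsilon$ one at a time, in this order. When the size of job $k$ is replaced, job $k$ finds the state $w_k^\varepsilon$, which is admissible (with time measured from $a_k$), and all later jobs have size $1$. Since $X_k^\varepsilon$ is independent of $w_k^\varepsilon$ and of the arrivals, and equals $1\pm y$ with probability $\varepsilon/2$ each, \eqref{eq:Phi} gives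
\begin{equation}\label{eq:telescope}
\sum_{j\le n}\mathbf E[W_j^\varepsilon]-\sum_{j\le n}\mathbf E[W_j^D]=\varepsilon\sum_{k=1}^n\mathbf E\bigl[\Phi_{n-k}(w_k^\varepsilon)\bigr].
\end{equation}
By Lemma~\ref{lem:compare}(ii), $|\mathbf E\Phi_{n-k}(w_k^\varepsilon)-\mathbf E\Phi_{n-k}(w_k^D)|\le2C_*\eta(\varepsilon)$.

\emph{Averaging.} Let $\kappa<\infty$ be the first job $\ge1$ at which the stationary $M/D/K$ system is empty. For $k\ge\kappa$ the state $w_k^D$ equals the stationary one, so $|\mathbf E\Phi_M(w_k^D)-\mathbf E\Phi_M(w^D)|\le2C_*P(\kappa>k)$ for all $M$. For a given state, $N_M(x)\uparrow N(x)$ as $M\to\infty$, and for a.e.\ $x$ we have $N(x)\le\tau(1,z_+)$, which is integrable; so $\Phi_M\to\Phi_\infty$ pointwise. As $|\Phi_M|\le C_*$, bounded convergence gives $\mathbf E\Phi_M(w^D)\to\overline\Phi$. Therefore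
\[
\Bigl|\frac1n\sum_{k=1}^n\mathbf E\Phi_{n-k}(w_k^D)-\overline\Phi\Bigr|\le\frac{2C_*}n\sum_{k=1}^nP(\kappa>k)+\frac1n\sum_{M=0}^{n-1}\bigl|\mathbf E\Phi_M(w^D)-\overline\Phi\bigr|\xrightarrow[n\to\infty]{}0 .
\]
Divide \eqref{eq:telescope} by $n$ and let $n\to\infty$. Since $\mathbf E[W_n^\varepsilon]\uparrow\mathbf E[W_\varepsilon]$ and $\mathbf E[W_n^D]\uparrow W_D<\infty$, we obtain $\mathbf E[W_\varepsilon]<\infty$ and
$|\mathbf E[W_\varepsilon]-W_D-\varepsilon\overline\Phi|\le2C_*\varepsilon\,\eta(\varepsilon)$.
\end{proof}

\section{From the derivative to nearly simultaneous starts}\label{sec:lower}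

In the stationary $M/D/K$ queue let
\[
H(x)=\sum_{j=1}^{K-1}P(\sigma_0-\sigma_{-j}\le x).
\]

\begin{proposition}\label{prop:lower}
There are numbers $e_\rho$, depending on $K$ and $\rho$ only, with $e_\rho\to0$ as $\rho\uparrow1$, such that for $\rho\in[\frac12,1)$ and $0<y<\frac12$,
\[
(1-\rho)\,\overline\Phi(\rho,y)\ge\rho\int_0^y\Bigl[x-\frac{H(x)}\lambda-e_\rho\Bigr]dx .
\]
\end{proposition}

\begin{proof}
Take the stationary $M/D/K$ queue with $a_0=0$, so that $\sigma_0=W_0$. The quantities $\sigma_0,m_\pm(x)$ depend on the past only and are independent of the later arrivals. Let $0<x\le y$. Use Lemma~\ref{lem:compare}(iii), \eqref{eq:wald}, and Lemma~\ref{lem:overshoot} with $r=\sigma_0+1+x$ and $r'=\sigma_0+1-x$, whose minimum is at least $W_0$. For a.e.\ $x$ this gives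
\[
\mathbf E[N(x)-N(-x)]\ge\frac\rho{1-\rho}\Bigl[2x-\frac{\mathbf E[m_+(x)+m_-(x)]}\lambda-\delta_\rho\Bigr],\qquad\delta_\rho=4\,\mathbf E\bigl[(1-c)^{\lfloor W_0\rfloor}\bigr],
\]
and $\delta_\rho\to0$ by \eqref{eq:heavy}. It remains to bound $\mathbf E[m_\pm(x)]$.

By Lemma~\ref{lem:cyclic}, job $0$ removes the element inserted by job $-K$, so the other ready times are $\max(\sigma_{-j}+1,0)$, $1\le j\le K-1$. Since $\sigma_0+1-x>0$, such an element exceeds $\sigma_0+1-x$ if and only if $\sigma_0-\sigma_{-j}<x$. So $\mathbf E[m_-(x)]\le H(x)$.

For $m_+$ we look at the next $K-1$ starts. Write the ready times as $r_j=\max(\sigma_{j-K}+1,0)$, $1\le j\le K-1$. If $a_{K-1}<\sigma_0$ and $r_j\le\sigma_0+x$, then $\sigma_j=\max(a_j,\sigma_{j-K}+1)\le\sigma_0+x$ by \eqref{eq:sup}. Hence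
\[
m_+(x)\le\#\{1\le j\le K-1:\ \sigma_j-\sigma_0\le x\}+K\,\mathbf 1\{a_{K-1}\ge\sigma_0\}.
\]
By stationarity $\mathbf E[m_+(x)]\le H(x)+K\delta_\rho'$ with $\delta'_\rho=P(a_{K-1}\ge W_0)$. This tends to $0$ as $\rho\uparrow1$ by \eqref{eq:heavy}, since the laws of $a_{K-1}$ are tight for $\lambda\in[\frac K2,K]$. Integrating over $x$ with the factor $\frac12$ gives the claim with $e_\rho=\frac{\delta_\rho}2+\frac{K\delta'_\rho}{2\lambda}$.
\end{proof}

\section{Nearly simultaneous starts in $M/D/K$}\label{sec:spread}

For $K-1$ independent uniform phases one would have $H(x)=(K-1)x$, that is, $H(x)/\lambda\to(1-\frac1K)x$ as $\rho\uparrow 1$. We show that $\frac1K$ improves to $q_K$ for small $x$.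

\begin{proposition}\label{prop:spread}
For all $K\ge2$, $0<\rho<1$ and $0\le x<1$,
\[
\frac{H(x)}\lambda\le x\,\bigl(1+\lambda x(\lambda x+K)\bigr)\Bigl[e^{\lambda x}-q(\lambda(1-x))+(K-2)\lambda x\Bigr].
\]
\end{proposition}

Let $S_i=\Gamma_{Ki}-i$, a random walk with drift $\frac{1-\rho}{\rho}>0$ per step, and for $x\ge0$ let
\[
A(x)=\sum_{i\ge0}P(S_l\le x\text{ for }1\le l\le i),
\]
\[
V(x)=P(S_l>-x\ \ \forall l\ge1),\qquad U(x)=P(\Gamma_{Kl-1}-l>-x\ \ \forall l\ge1).
\]
The conditions in $V$ and $U$ differ by one exponential gap, which is missing in $U$. This gap is the source of the repulsion. Since $K\ge2$, $\min_{l\ge1}(\Gamma_{Kl-1}-l)$ is the sum of the first gap and an independent variable, so it has a continuous law and $U$ is continuous.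

The idea is as follows. By \eqref{eq:sup}, $\sigma_{-1}$ is determined by an arrival $a_m$ at which a supremum is attained. Such an arrival carries a weight which sums to $A(0)V(0)=1$, where $A$ comes from the gaps after it and $V$ from the gaps before it. If $\sigma_0$ is to be close to $\sigma_{-1}$, the next arrival must be close to $a_m$, and $V$ is replaced by $U$ (Step 1). Step 2 controls the weight. Step 3 shows that $U$ is smaller than $V$ by a factor of about $1-q_K$ or less when $\lambda\approx K$ and $x$ is small.

\begin{proof}[Proof of Proposition~\ref{prop:spread}]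
\emph{Step 1: close starts.} We claim that
\begin{align}
P(\sigma_0-\sigma_{-1}\le x)&\le\lambda x\,A(x)\,U(x),\label{eq:j1}\\
P(\sigma_0-\sigma_{-j}\le x)&\le(\lambda x)^2A(x)\,V(0)\qquad(2\le j\le K-1).\label{eq:j2}
\end{align}
The suprema in \eqref{eq:sup} are attained, since $a_{n-Ki}+i\to-\infty$ a.s. as $i\to\infty$. Let the supremum for $\sigma_{-1}$ be attained at $i$, and put $m=-1-Ki$, so that $\sigma_{-1}=a_m+i$. On $\{\sigma_0-\sigma_{-1}\le x\}$, \eqref{eq:sup} for $\sigma_0$ gives $a_{-Ki'}+i'\le a_m+i+x$ for all $i'\ge0$.
\begin{itemize}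
\item $i'=i$: since $-Ki=m+1$, we get $T_{m+1}\le x$.
\item $i'=i-l$, $1\le l\le i$: $a_{-K(i-l)}-a_{m+1}\le a_{-K(i-l)}-a_m\le l+x$. The left side is the sum of the $Kl$ gaps following $a_{m+1}$.
\item $i'=i+l$, $l\ge1$: $a_m-a_{-K(i+l)}\ge l-x$. The left side is the sum of the $Kl-1$ gaps preceding $a_m$.
\end{itemize}
For fixed $i$ these three groups of conditions involve disjoint sets of gaps and are independent. Their probabilities are at most $\lambda x$, $P(S_l\le x,\,1\le l\le i)$ and $U(x)$ (the last by continuity of the law of the minimum). Sum over $i$ to get \eqref{eq:j1}.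

For \eqref{eq:j2} it suffices to take $j=2$, since $\sigma_{-j}\le\sigma_{-2}$. Let the supremum for $\sigma_{-2}$ be attained at $i$ and put $m=-2-Ki$, so $-Ki=m+2$. On $\{\sigma_0-\sigma_{-2}\le x\}$, comparing with the terms $i'=i$ and $i'=i-l$ of $\sigma_0$ gives $T_{m+1}+T_{m+2}\le x$, of probability at most $(\lambda x)^2$, and $a_{-K(i-l)}-a_{m+2}\le l+x$ for $1\le l\le i$. The optimality of $i$ for $\sigma_{-2}$ gives $a_m-a_{m-Kl}\ge l$ for all $l\ge1$, of probability $V(0)$. These are independent; sum over $i$.

\emph{Step 2: $A(x)V(0)\le1+\lambda x(\lambda x+K)$.} First, $A(0)V(0)=1$. Indeed the supremum in \eqref{eq:sup} for $n=0$ is attained at an a.s.\ unique $i$, the laws being continuous. Up to null events, it is attained at $i$ if and only if $a_{-K(i-l)}-a_{-Ki}<l$ for $1\le l\le i$ and $a_{-Ki}-a_{-K(i+l)}>l$ for all $l\ge1$. By independence this has probability $P(S_l<0,\,1\le l\le i)\,V(0)$. Sum over $i$.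

Second, let $\tau_x=\min\{i\ge1:S_i>x\}$. Then $A(x)=\mathbf E\,\tau_x$, and $A(x)=\frac\rho{1-\rho}\mathbf E[S_{\tau_x}]$ by Wald. View $(S_i)$ as a climbing path in which block $i\ge1$ climbs $K$ stages from $S_{i-1}-1$ to $S_i$. Block $\tau_x$ starts at height at most $x-1$, so level $x$ is passed inside a stage. By memorylessness the overshoot $S_{\tau_x}-x$ is a sum of between $1$ and $K$ independent $\mathrm{Exp}(\lambda)$ variables, the number being fixed when the level is passed. With $x=0$ this gives $\mathbf E[S_{\tau_0}]\ge1/\lambda$ and, for every $x\ge0$, $P(S_{\tau_0}\le x)\le1-e^{-\lambda x}\le\lambda x$. On $\{S_{\tau_0}\le x\}$ restart the walk at time $\tau_0$: by the same argument, the conditional mean of $S_{\tau_x}$ is at most $x+K/\lambda$. Off this event $\tau_x=\tau_0$. Hence $\mathbf E[S_{\tau_x}]\le\mathbf E[S_{\tau_0}]+\lambda x(x+K/\lambda)$. Divide by $\mathbf E[S_{\tau_0}]\ge1/\lambda$ to get $A(x)/A(0)\le1+\lambda x(\lambda x+K)$.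

\emph{Step 3: $U(x)\le V(0)\,[\,e^{\lambda x}-q(\lambda(1-x))\,]$.} Conditioning on the first gap,
\[
V(x)=\int_0^\infty\lambda e^{-\lambda t}\,U(x+t)\,dt=e^{\lambda x}\int_x^\infty\lambda e^{-\lambda s}\,U(s)\,ds .
\]
As $U$ is continuous, $V\in C^1$ and $V'=\lambda(V-U)$, that is, $U=V-V'/\lambda$. Since $V'\le\lambda V$, we have $V(x)\le V(0)e^{\lambda x}$. So it remains to show
\begin{equation}\label{eq:Vprime}
V'(x)\ge\lambda\,V(0)\,q(\lambda(1-x)).
\end{equation}

Let $h>0$ with $x+h<1$. The minimum $\min_{l\ge1}S_l$ is attained at an a.s.\ unique $i$. Decompose according to $i$. The steps after time $i$ contribute the factor $V(0)$. Reversing the order of the first $i$ blocks keeps $S_i$ and turns $\{S_l>S_i,\ 1\le l<i\}$ into $\{S_l<0,\ 1\le l<i\}$. Hence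
\begin{align*}
V(x+h)-V(x)&=P\bigl(-x-h<\min_{l\ge1}S_l\le-x\bigr)\\
&=V(0)\sum_{i\ge1}P\bigl(-x-h<S_i\le-x,\ S_l<0\ (1\le l<i)\bigr).
\end{align*}
Consider again the climbing path in which block $i\ge1$ climbs from $S_{i-1}-1$ to $S_i$. It starts at $-1<-x-h$. Let $\pi_j$ be the probability that it first passes above level $-x-h$ in the $j$-th stage of a block. The drift is positive, so $\sum_{j=1}^K\pi_j=1$. If the passage occurs in stage $K$ of block $i$, then $S_l\le-x-h<0$ for $1\le l<i$, and $S_i+x+h$ is $\mathrm{Exp}(\lambda)$ by memorylessness; it is at most $h$ with probability $1-e^{-\lambda h}$. So the last sum is at least $\pi_K(1-e^{-\lambda h})$.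

It remains to bound $\pi_K$ below. Late stages are favored, because a block has to climb a distance of nearly $1$ or more to reach the level. Indeed, every block up to the passage starts at a depth $d\ge1-x-h$ below the level: the first one at depth exactly $1-x-h$, and each later one at depth at least $1$. Given $d$, the passage occurs in stage $j\le K$ of this block with probability $e^{-\lambda d}(\lambda d)^{j-1}/(j-1)!$. For $j<K$ this is $\frac j{\lambda d}\le\frac j{\lambda(1-x-h)}$ times the probability for stage $j+1$. Summing over blocks, $\pi_j\le\frac j{\lambda(1-x-h)}\pi_{j+1}$ for $j<K$. Iterating,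
\[
1=\sum_{i=0}^{K-1}\pi_{K-i}\le\pi_K\sum_{i=0}^{K-1}\frac{(K-1)(K-2)\cdots(K-i)}{[\lambda(1-x-h)]^i}=\frac{\pi_K}{q(\lambda(1-x-h))} .
\]
So $V(x+h)-V(x)\ge V(0)\,q(\lambda(1-x-h))\,(1-e^{-\lambda h})$. Dividing by $h$ and letting $h\downarrow0$ gives \eqref{eq:Vprime}.

\emph{Combination.} By \eqref{eq:j1}, \eqref{eq:j2} and Step 3,
\[
\frac{H(x)}\lambda\le xA(x)U(x)+(K-2)\lambda x^2A(x)V(0)\le x\,A(x)V(0)\Bigl[e^{\lambda x}-q(\lambda(1-x))+(K-2)\lambda x\Bigr].
\]
The bracket is nonnegative, by Step 3 together with $U\ge0$ and $V(0)=1/A(0)>0$. Insert Step 2.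
\end{proof}

\section{Proof of the theorems}\label{sec:proofs}

Let $K\ge2$ and $0<y<\frac12$. As $\rho\uparrow1$, $\lambda\uparrow K$. The right side in Proposition~\ref{prop:spread} is bounded for $x\in[0,y]$ and $\lambda\in[\frac K2,K]$, and as $\rho\uparrow1$ it tends to $x\,\theta(x)$ with
\[
\theta(x)=\bigl(1+K^2x(x+1)\bigr)\bigl[e^{Kx}-q(K(1-x))+(K-2)Kx\bigr],\qquad\theta(x)\to1-q_K\quad(x\downarrow0).
\]
So Propositions~\ref{prop:lower} and \ref{prop:spread} and dominated convergence give
\begin{equation}\label{eq:final}
\liminf_{\rho\uparrow1}\,(1-\rho)\,\overline\Phi(\rho,y)\ \ge\ I(y):=\int_0^yx\,(1-\theta(x))\,dx,\qquad\frac{I(y)}{y^2}\xrightarrow[y\downarrow0]{}\frac{q_K}2 .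
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $q_K>1/K$, we can fix $y\in(0,\frac12)$ with $I(y)>\frac{y^2}{2K}$. By \eqref{eq:kingman}, $\limsup_{\rho\uparrow1}(1-\rho)\,y^2W_D\le\frac{y^2}{2K}$. So by \eqref{eq:final} there is $\rho_K\in[\frac12,1)$ such that $\overline\Phi(\rho,y)>y^2W_D$ for all $\rho\in(\rho_K,1)$. Fix such a $\rho$. By Proposition~\ref{prop:derivative}, for all sufficiently small $\varepsilon>0$,
\[
\mathbf E[W_\varepsilon]>W_D+\varepsilon y^2\,W_D=(1+C_\varepsilon^2)\,W_D,\qquad C_\varepsilon^2=\varepsilon y^2 .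
\]
The distributions $G_\varepsilon$ have no atom at $0$. Given $C^2>0$, choose $\varepsilon$ so small that also $C_\varepsilon^2\le C^2$, and apply \eqref{eq:transfer} with $G=G_\varepsilon$.
\end{proof}

The violating distribution is thus supported on $\{1-y,1,1+y\}$, rescaled and mixed with an atom at $0$ if $C^2$ is not small.

\begin{proof}[Proof of Theorem~\ref{thm:size}]
Fix $\rho\in[\frac12,1)$ and $y$, and let $\varepsilon=C^2/y^2\downarrow0$. Since $W_h^{C^2}\ge\mathbf E[W_\varepsilon]$, Proposition~\ref{prop:derivative} gives
\[
\liminf_{C^2\downarrow0}\frac{W_h^{C^2}-W_D}{C^2}\ge\frac{\overline\Phi(\rho,y)}{y^2}.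
\]
For small $y$, and $\rho$ close to $1$ depending on $y$, the right side is positive by \eqref{eq:final}. Dividing by $W_D$ and using \eqref{eq:kingman}, we get the lower bound $2K\rho(1-\rho)\,\overline\Phi(\rho,y)/y^2$ for the inner $\liminf$ in the theorem. By \eqref{eq:final} the double $\liminf$ is at least $2K\,I(y)/y^2$ for every small $y$, and this tends to $Kq_K$ as $y\downarrow0$. The statements about $Kq_K$ were proved after the theorem.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{The Effect Of Higher Moments Of Job Size Distribution On}, \url{http://reports-archive.adm.cs.cmu.edu/anon/anon/usr/ftp/anon/usr0/ftp/anon/2008/CMU-CS-08-106.pdf}.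
\end{thebibliography}

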